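# Isomorphisms into $L_p$ and the copies of $\ell_p$ that contain their range

Throughout, $1<p<\infty$, $p\ne 2$, $L_p=L_p[0,1]$, and $\frac1p+\frac1q=1$. Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$; everything is valid in both cases. We write $\langle f,g\rangle=\int f\bar g$. An *operator* is a bounded linear operator. An *isomorphism from $X$ into $Y$* is an operator that is an isomorphism onto its range, that is, an isomorphic embedding. A *copy of $\ell_p$ in $L_p$* is a closed subspace of $L_p$ isomorphic to $\ell_p$.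

## 1. Every finite-dimensional subspace of $L_p$ lies in a copy of $\ell_p$

Let $\mathcal F_m$ be the algebra generated by the $2^m$ dyadic intervals of length $2^{-m}$, and let $E_m$ be the corresponding conditional expectation: $E_mf$ replaces $f$ by its average on each dyadic interval. Then $E_m$ has norm one on every $L_r$, $1\le r\le\infty$, and $E_mf\to f$ in $L_p$ for every $f\in L_p$. The space $L_p(\mathcal F_m)$ is isometric to $\ell_p^{2^m}$.

**Proposition 1.** Let $Y\subset L_p$ be finite-dimensional and $\varepsilon>0$. There is an isomorphism $U$ from $\ell_p$ into $L_p$ with $Y\subset U(\ell_p)$ and $\|U\|\,\|U^{-1}\|\le 1+\varepsilon$.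

*Proof.* Let $y_1,\dots,y_d$ be a basis of $Y$ and let $y_1^*,\dots,y_d^*\in L_p^*$ be biorthogonal to it (Hahn–Banach). Put $R_mf=\sum_i y_i^*(f)(y_i-E_my_i)$. Then $\|R_m\|\le\sum_i\|y_i^*\|\|y_i-E_my_i\|_p\to0$. Choose $m$ with $\|R_m\|<1$ and $(1+\|R_m\|)/(1-\|R_m\|)\le1+\varepsilon$. The operator $Q=I-R_m$ is invertible on $L_p$, and $Qy_i=E_my_i$, so $Q(Y)\subset L_p(\mathcal F_m)$. Split one dyadic interval of length $2^{-m}$ into countably many intervals and keep the others. The closed span $Z$ of the indicators of the resulting countable partition is isometric to $\ell_p$ and contains $L_p(\mathcal F_m)$. Hence $Y\subset Q^{-1}(Z)$, and $Q^{-1}$ restricted to $Z\cong\ell_p$ is the desired $U$, since $\|Q\|\le1+\|R_m\|$ and $\|Q^{-1}\|\le(1-\|R_m\|)^{-1}$. $\square$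

The proof used that $E_my\to y$ in $L_p$ *uniformly* on the unit ball of $Y$. This is exactly what is lost in infinite dimensions: if $\sup\{\|y-E_my\|_p:y\in Y,\|y\|_p\le1\}\to0$, then the unit ball of $Y$ is, up to an arbitrarily small error, a bounded subset of a finite-dimensional space, so it is totally bounded and $\dim Y<\infty$.

So we ask what happens for infinite-dimensional $Y$. Some restriction is needed, because a subspace of a copy of $\ell_p$ embeds in $\ell_p$. The question is whether this obvious necessary condition is sufficient.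

## 2. The factorization problem and the two ranges of $p$

**Problem.** Let $X$ be a Banach space isomorphic to a subspace of $\ell_p$, and let $T:X\to L_p$ be an isomorphism into $L_p$. Must there exist an operator $S:X\to\ell_p$ and an isomorphism $U$ from $\ell_p$ into $L_p$ with $T=US$?

If $T=US$, then $T(X)\subset U(\ell_p)$. Conversely, if $T(X)\subset U(\ell_p)$ with $U$ an isomorphism, then $S=U^{-1}T$ is an operator and $T=US$. So
$$T\text{ factors}\iff T(X)\text{ is contained in a copy of }\ell_p\text{ in }L_p. \tag{1}$$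

Three cases are immediate.

- If $X$ is finite-dimensional, every $T$ factors, by Proposition 1.
- If $X$ is isomorphic to $\ell_p$, every $T$ factors: $T(X)$ is itself a copy of $\ell_p$.
- If $X$ is isomorphic to an infinite-dimensional complemented subspace of $\ell_p$, every $T$ factors, since such a subspace is isomorphic to $\ell_p$ (fact (F3) below).

A neighboring question has a negative answer already for spaces isomorphic to $\ell_p$. It is known that there is a subspace $X$ of $\ell_p$ which is isomorphic to $\ell_p$, together with an isomorphism from $X$ into $L_p$, that does not extend to an operator from the given $\ell_p$ into $L_p$. In our Problem we may choose the map $S$ into $\ell_p$, and for such an $X$ the factorization is trivial. The problem is taken from "On Quotients Of $L_p$ Which Are Quotients Of $\ell_p$" (http://archive.numdam.org/article/CM_1977__34_1_69_0.pdf).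

**Theorem A ($1<p<2$).** There is a subspace $X$ of $\ell_p$ such that for every $\varepsilon>0$ there is $J:X\to L_p$ with $\|x\|\le\|Jx\|\le(1+\varepsilon)\|x\|$ which admits no factorization $J=US$ with $S:X\to\ell_p$ an operator and $U:\ell_p\to L_p$ an isomorphism.

**Theorem B ($2<p<\infty$).** For a closed subspace $Y\subset L_p$ the following are equivalent: (i) $Y$ embeds in $\ell_p$; (ii) $Y$ has no subspace isomorphic to $\ell_2$; (iii) $Y$ is contained in a subspace of $L_p$ isomorphic to $\ell_p$. Hence if $X$ embeds in $\ell_p$, every isomorphism $T:X\to L_p$ is $US$ with $S:X\to\ell_p$ an operator and $U:\ell_p\to L_p$ an isomorphism.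

So within $1<p<\infty$, $p\neq2$, the statement of the Problem holds if and only if $p>2$. We prove Theorem B first, because it continues Section 1: for $p>2$ uniform convergence of $E_my$ can be saved in a weaker norm.

## 3. Tools: square functions, martingales, and Maurey's extension

Khintchine's inequality: for independent uniform signs $\varepsilon_i$ and scalars $\alpha_i$,
$$a_p\Big(\sum|\alpha_i|^2\Big)^{1/2}\le\Big(\mathbb E\Big|\sum\alpha_i\varepsilon_i\Big|^p\Big)^{1/p}\le b_p\Big(\sum|\alpha_i|^2\Big)^{1/2},\qquad a_p,b_p\in(0,\infty), \tag{2}$$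
and one can take $b_p=1$ if $p\le2$.

"Gaussian" means standard $\mathbb K$-valued Gaussian (rotation invariant if $\mathbb K=\mathbb C$), and $\gamma_p=(\mathbb E|g_1|^p)^{1/p}$. For i.i.d. Gaussians and scalars, $\sum g_it_i$ is distributed as $(\sum|t_i|^2)^{1/2}g_1$. Applying this pointwise and using Fubini, we get for $x_1,\dots,x_j$ in any $L_p(\mu)$
$$\gamma_p\Big\|\Big(\sum|x_i|^2\Big)^{1/2}\Big\|=\Big(\mathbb E\Big\|\sum g_ix_i\Big\|^p\Big)^{1/p}. \tag{3}$$

We use three published facts, for $p>2$ in (F1) and (F2); constants depend only on $p$.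

- **(F1)** Burkholder. If $\sum_kd_k$ is an $L_p$-convergent series of martingale differences with respect to $(\mathcal G_k)_{k\ge1}$ ($d_1$ an arbitrary $\mathcal G_1$-measurable function), then $\|(\sum|d_k|^2)^{1/2}\|_p\le B_p\|\sum d_k\|_p$. If moreover $\mathbb E[d_1|\mathcal G_0]=0$ for a $\sigma$-field $\mathcal G_0\subset\mathcal G_1$, then for finite sums
$$\Big\|\sum d_k\Big\|_p\le B_p\Big[\Big(\sum\|d_k\|_p^p\Big)^{1/p}+\Big\|\Big(\sum\mathbb E[|d_k|^2|\mathcal G_{k-1}]\Big)^{1/2}\Big\|_p\Big]$$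
(Ann. Probab. 1 (1973), Thm 21.1). For independent mean-zero $d_k$ this is Rosenthal's inequality. For complex $d_k$ one applies the real case to real and imaginary parts and enlarges $B_p$.
- **(F2)** Kadec–Pełczyński (1962). A weakly null sequence in $L_p$ ($p>2$) with $\inf\|z_k\|_2>0$ has a subsequence equivalent to the $\ell_2$ basis.
- **(F3)** Pełczyński (1960). Infinite-dimensional complemented subspaces of $\ell_p$ are isomorphic to $\ell_p$.

**Lemma 2 (Maurey's extension lemma).** Let $p>2$. Every operator $R$ from a subspace $Y\subset L_p$ into a Hilbert space $H$ extends to $L_p$ with norm $\le K_p\|R\|$, where $K_p=\gamma_p\gamma_2^{-1}$.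

*Proof.* **Step 1: a square-function inequality for $R$.** For $y_1,\dots,y_j\in Y$, orthogonality of the Gaussians in $H$, Jensen's inequality ($p>2$) and (3) give
$$\gamma_2^2\sum\|Ry_i\|^2=\mathbb E\Big\|\sum g_iRy_i\Big\|^2\le\|R\|^2\Big(\mathbb E\Big\|\sum g_iy_i\Big\|_p^p\Big)^{2/p}=\|R\|^2\gamma_p^2\Big\|\sum|y_i|^2\Big\|_{p/2}.$$

**Step 2: one weight for all of $Y$.** Let $W$ be the set of $w\ge0$ in the unit ball of $L_{(p/2)'}$; it is convex and weakly compact. For each finite family $(y_i)$ in $Y$ let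
$$\varphi(w)=\sum_i\Big(K_p^2\|R\|^2\int|y_i|^2w-\|Ry_i\|^2\Big),\qquad w\in W.$$
Each $\varphi$ is affine and weakly continuous, as $|y_i|^2\in L_{p/2}$. These functions form a convex cone: concatenate families to add, multiply the $y_i$ by $\sqrt t$ to scale by $t\geq 0$. Each $\varphi$ is $\ge0$ at some point of $W$, because $\sup_{w\in W}\int(\sum|y_i|^2)w=\|\sum|y_i|^2\|_{p/2}$ is attained and Step 1 holds.

We claim there is $w\in W$ at which all $\varphi$ are $\ge0$. The sets $\{\varphi\ge0\}$ are weakly closed in the compact $W$, so it suffices to treat finitely many $\varphi_1,\dots,\varphi_l$. If no $w$ works for them, the compact convex set $\{(\varphi_1(w),\dots,\varphi_l(w)):w\in W\}\subset\mathbb R^l$ misses $[0,\infty)^l$, so some $\lambda\in\mathbb R^l$ separates them strictly: $\sup_w\sum\lambda_j\varphi_j(w)<\inf_{t\in[0,\infty)^l}\sum\lambda_jt_j$. The infimum over a cone is finite only if it is $0$ and all $\lambda_j\ge0$. Then $\sum\lambda_j\varphi_j$ is in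 the cone and is negative on all of $W$, a contradiction.

**Step 3: extension.** With this $w$, $\|Ry\|\le K_p\|R\|(\int|y|^2w)^{1/2}$ for $y\in Y$. So $R$ factors through the closure of the image of $Y$ in $L_2(w)$. Composing with the orthogonal projection of $L_2(w)$ onto that closure gives an extension $\tilde R$ with $\|\tilde Rf\|\le K_p\|R\|(\int|f|^2w)^{1/2}\le K_p\|R\|\|f\|_p$, by Hölder. $\square$

## 4. $p>2$: uniform convergence in the $L_2$ norm, and two attempts with martingale blocks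

Two implications in Theorem B are short. (iii)$\Rightarrow$(i) is trivial. For (i)$\Rightarrow$(ii): every infinite-dimensional closed subspace of $\ell_p$ contains $\ell_p$, so if $Y$ embedded in $\ell_p$ and contained $\ell_2$, then $\ell_2$ would contain $\ell_p$, which is false for $p\ne2$. The factorization statement follows from (i)$\Rightarrow$(iii) and (1). What remains is (ii)$\Rightarrow$(iii). So let $p>2$ and let $Y\subset L_p$ be closed without a subspace isomorphic to $\ell_2$.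

**Lemma 3.** Let $\beta_m=\sup\{\|y-E_my\|_2:y\in Y,\|y\|_p\le1\}$. Then $\beta_m$ is nonincreasing and $\beta_m\to0$.

*Proof.* Monotonicity holds because $I-E_{m+1}=(I-E_{m+1})(I-E_m)$. If $\beta_m\not\to0$, there are $c>0$, $y_k$ in the unit ball of $Y$ and $m_k\uparrow\infty$ with $\|(I-E_{m_k})y_k\|_2\ge c$; after passing to a subsequence, $y_k\to y\in Y$ weakly. Then $z_k=y_k-y\in Y$ is weakly null and
$$\|z_k\|_2\ge\|(I-E_{m_k})z_k\|_2\ge c-\|(I-E_{m_k})y\|_2\ge c/2$$
eventually. By (F2), $Y$ contains $\ell_2$, a contradiction. $\square$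

Now take $m_0=0<m_1<m_2<\cdots$ and set
$$P_1=E_{m_1},\qquad P_n=E_{m_n}-E_{m_{n-1}}\ (n\ge2),\qquad H_n=P_nL_p .$$
The $H_n$ are finite-dimensional and mutually orthogonal, and $P_n$ is the orthogonal projection onto $H_n$ in $L_2$. For $f\in L_p$, $f=\sum P_nf$ is a martingale difference series, so (F1) and $p>2$ give
$$\Big(\sum\|P_nf\|_p^p\Big)^{1/p}\le\Big\|\Big(\sum|P_nf|^2\Big)^{1/2}\Big\|_p\le B_p\|f\|_p. \tag{4}$$

*First attempt.* By (4), $y\mapsto(P_ny)_n$ is bounded from $Y$ into $(\sum(H_n,\|\cdot\|_p))_p$, and summation $(h_n)\mapsto\sum h_n$ inverts it. If summation were bounded below and above, we would be nearly done. But it is not bounded: let $r_k$ be the $k$-th Rademacher function; $r_{m_n}\in H_n$, $\|r_{m_n}\|_p=1$, and $\|\sum_{n\le k}r_{m_n}\|_p\ge\|\cdot\|_2=k^{1/2}$, while the $\ell_p$-sum norm of $(r_{m_1},\dots,r_{m_k},0,\dots)$ is only $k^{1/p}$.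

*Second attempt.* Such vectors $r_{m_n}$ have large $L_2$ norm, and Lemma 3 says that blocks of vectors in $Y$ have tiny $L_2$ norm. So give $H_n$ the norm $\max(\|h\|_p,\kappa_n\|h\|_2)$ with $\kappa_n$ large. If $\kappa_n\beta_{m_{n-1}}$ is small this costs nothing on $Y$, and we shall see that summation becomes bounded. But now it is not bounded below: $\|r_{m_n}\|_p=1$, while its new norm is at least $\kappa_n$, which tends to infinity. Summation has to be corrected on the directions with large $\kappa_n\|h_n\|_2$, by an operator that vanishes on the image of $Y$. The correction must also not interfere with the sum itself. Both are possible, with Lemma 2 and a careful choice of where the correction is placed.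

## 5. The space $\mathcal W$ of weighted blocks is $\ell_p$

Fix $\varepsilon\in(0,1]$ depending only on $p$, to be chosen at the end of Section 6. Put
$$\kappa_1=\kappa_2=4,\qquad\kappa_n=\varepsilon^{-1}4^n2^{m_{n-2}/2}\quad(n\ge3).$$
We choose $(m_n)$ so that
$$\kappa_n\beta_{m_{n-1}}\le2^{-n}\ (n\ge2),\qquad m_{n+2}\ge m_{n+1}+\dim H_n\ (n\ge1). \tag{5}$$
This can be done inductively because $\kappa_n$ depends only on $m_{n-2}$. First take $m_1\ge1$ with $4\beta_{m_1}\le2^{-2}$. When $m_1,\dots,m_{n-1}$ are known ($n\ge2$), then $\kappa_{n+1}$ and, for $n\ge3$, $\dim H_{n-2}$ are known, and we take $m_n>m_{n-1}$ large enough for $\kappa_{n+1}\beta_{m_n}\le2^{-n-1}$ and, if $n\ge3$, $m_n\ge m_{n-1}+\dim H_{n-2}$.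

Let $W_n=H_n$ with norm $\max(\|h\|_p,\kappa_n\|h\|_2)$, and
$$\mathcal W=\Big(\sum W_n\Big)_p,\qquad\mathcal K=\Big(\sum(H_n,\|\cdot\|_2)\Big)_p .$$

**Lemma 4.** $\mathcal W$ is isomorphic to $\ell_p$.

*Proof.* **Step 1: reduction to a concrete norm on $\mathbb K^N$.** It suffices that the $W_n$ are uniformly isomorphic to uniformly complemented subspaces of finite-dimensional $\ell_p^M$'s. Then $\mathcal W$ is isomorphic to an infinite-dimensional complemented subspace of $\ell_p$, and (F3) applies. Since $P_n$ projects $V_n=(L_p(\mathcal F_{m_n}),\max(\|\cdot\|_p,\kappa_n\|\cdot\|_2))$ onto $W_n$ with norm $\le2$, it suffices to treat $V_n$. Let $N=2^{m_n}$, let $I_i$ be the atoms of $\mathcal F_{m_n}$, and write $f=\sum a_iN^{1/p}1_{I_i}$. Then $\|f\|_p=\|a\|_p$ and $\|f\|_2=N^{1/p-1/2}\|a\|_2$, so $V_n$ is isometric to $\mathbb K^N$ with norm $\max(\|a\|_p,s\|a\|_2)$, where $s=\kappa_nN^{1/p-1/2}$.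

**Step 2: the case $s\ge1$.** Here the norm is $s\|a\|_2$, a Hilbert norm, because $\|a\|_p\le\|a\|_2$. By (2) the span of $N$ signs in $L_p(\{\pm1\}^N)$ is uniformly isomorphic to $\ell_2^N$. The projection $Rf=\sum\langle f,\varepsilon_i\rangle\varepsilon_i$ is uniformly bounded: $\|Rf\|_p\le b_p\|Rf\|_2\le b_p\|f\|_2\le b_p\|f\|_p$.

**Step 3: the case $s<1$ (Rosenthal).** We realize the norm by independent variables that are small most of the time. Take independent symmetric $\xi_1,\dots,\xi_N$ with $|\xi_i|\in\{0,t\}$, $P(|\xi_i|=t)=\pi_0$, where $t^p\pi_0=1$ and $t^2\pi_0=s^2$. This is possible: $t^{p-2}=s^{-2}>1$ and $\pi_0=t^{-p}<1$. Then $\|\xi_i\|_p=1$ and $\|\xi_i\|_2=s$. By Rosenthal's inequality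
$$\Big\|\sum a_i\xi_i\Big\|_p\le B_p\big(\|a\|_p+s\|a\|_2\big)\le2B_p\max(\|a\|_p,s\|a\|_2).$$
Conversely, $\|\sum a_i\xi_i\|_p\ge\|\sum a_i\xi_i\|_2=s\|a\|_2$, and by the first part of (F1)
$$B_p\Big\|\sum a_i\xi_i\Big\|_p\ge\Big\|\Big(\sum|a_i\xi_i|^2\Big)^{1/2}\Big\|_p\ge\Big(\sum\|a_i\xi_i\|_p^p\Big)^{1/p}=\|a\|_p .$$
So $a\mapsto\sum a_i\xi_i$ is an isomorphism with constants depending on $p$.

For complementation consider $f\mapsto\sum c_i\xi_i$ with $c_i=s^{-2}\langle f,\xi_i\rangle$. It is a projection onto the span. Since the $\xi_i/s$ are orthonormal, $s\|c\|_2\le\|f\|_2\le\|f\|_p$. For $\|b\|_q\le1$,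
$$\Big|\sum b_ic_i\Big|=s^{-2}\Big|\Big\langle f,\sum\bar b_i\xi_i\Big\rangle\Big|\le\|f\|_ps^{-2}\Big\|\sum\bar b_i\xi_i\Big\|_q .$$
As $q<2$ and the $\xi_i$ are independent and symmetric, inserting random signs gives $\mathbb E|\sum\bar b_i\xi_i|^q\le\mathbb E(\sum|b_i\xi_i|^2)^{q/2}\le\sum|b_i|^q\|\xi_i\|_q^q$. Since $\|\xi_i\|_q=t\pi_0^{1/q}$, we get $|\sum b_ic_i|\le\|f\|_p\,s^{-2}t\pi_0^{1/q}$, and
$$s^{-2}t\pi_0^{1/q}=t^{-2}\pi_0^{-1}t\pi_0^{1/q}=t^{-1}\pi_0^{-1/p}=1 .$$
So $\|c\|_p\le\|f\|_p$, and the projection has norm $\le2B_p$. Finally, the $\xi_i$ live on a finite probability space, whose $L_p$ is isometric to some $\ell_p^M$. $\square$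

## 6. Correcting the summation operator

**Step 1: summation is bounded on $\mathcal W$.** We show that $\Sigma:\mathcal W\to L_p$, $\Sigma h=\sum h_n$, is bounded by a constant $C_p$; this is where the powers $2^{m_{n-2}/2}$ in $\kappa_n$ are used. It suffices to treat finitely supported $h$. Split $\sum h_n=h_1+\sum_{n\text{ even}}h_n+\sum_{n\text{ odd}\ge3}h_n$. The even terms $d_k=h_{2k}$, $k\ge1$, are martingale differences for $\mathcal G_k=\mathcal F_{m_{2k}}$ ($k\ge0$), also $\mathbb E[d_1|\mathcal G_0]=0$, and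
$$\mathbb E[|d_k|^2|\mathcal F_{m_{2k-2}}]\le2^{m_{2k-2}}\|d_k\|_2^2,$$
since atoms of $\mathcal F_m$ have measure $2^{-m}$. Likewise for the odd terms $d_k=h_{2k+1}$, $k\ge1$, with $\mathcal G_k=\mathcal F_{m_{2k+1}}$ ($k\ge0$). As $\kappa_n\ge2^n2^{m_{n-2}/2}$ for $n\ge2$ (for $n=2$: $4\ge4\cdot1$), the conditional term in (F1) is, for each of the two sums, at most
$$\Big(\sum_{n\ge2}2^{m_{n-2}}\|h_n\|_2^2\Big)^{1/2}\le\Big(\sum_{n\ge2}4^{-n}\|h_n\|_{W_n}^2\Big)^{1/2}\le\|h\|_{\mathcal W}.$$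
The other term in (F1) is also $\le\|h\|_{\mathcal W}$, so $\|\Sigma h\|_p\le(1+4B_p)\|h\|_{\mathcal W}$. Note that $P_n\Sigma h=h_n$.

**Step 2: $Y$ sits in $\mathcal W$.** Put $Ay=(P_ny)_n$ for $y\in Y$. For $n\ge2$,
$$\kappa_n\|P_ny\|_2=\kappa_n\|P_n(I-E_{m_{n-1}})y\|_2\le\kappa_n\beta_{m_{n-1}}\|y\|_p\le2^{-n}\|y\|_p, \tag{6}$$
and $\kappa_1\|P_1y\|_2\le4\|y\|_p$. With (4), $A:Y\to\mathcal W$ is bounded. Clearly $\Sigma Ay=y$.

**Step 3: an operator that detects the bad directions and vanishes on $A(Y)$.** By (6) and Lemma 2, the map $y\mapsto\kappa_nP_ny\in(H_n,\|\cdot\|_2)$ extends from $Y$ to $\Theta_n:L_p\to(H_n,\|\cdot\|_2)$ with $\|\Theta_1\|\le4K_p$ and $\|\Theta_n\|\le K_p2^{-n}$ ($n\ge2$). So $\Theta=(\Theta_n):L_p\to\mathcal K$ has $\|\Theta\|\le5K_p$. Define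
$$V:\mathcal W\to\mathcal K,\qquad Vh=(\kappa_nh_n)_n-\Theta\Sigma h .$$
It is bounded, and $VAy=(\kappa_nP_ny)_n-\Theta y=0$ for $y\in Y$.

**Step 4: a place in $L_p$ for $\mathcal K$ that summation hardly sees.** Let $D_n=[2^{-n},2^{1-n})$, $\eta_n=|D_n|=2^{-n}$, $d_n=\dim H_n$, and let $(e_i)_{i\le d_n}$ be an orthonormal basis of $(H_n,\|\cdot\|_2)$. Put $k_i=m_{n+1}+i$ for $i\le d_n$; by (5), $m_{n+1}<k_i\le m_{n+2}$. Since $m_{n+1}\ge n+1$, $D_n\in\mathcal F_{m_{n+1}}$. Hence $r_{k_i}1_{D_n}$ is $\mathcal F_{m_{n+2}}$-measurable and $E_{m_{n+1}}(r_{k_i}1_{D_n})=0$, that is, $r_{k_i}1_{D_n}\in H_{n+2}$. Put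
$$\iota_n\Big(\sum v_ie_i\Big)=\eta_n^{-1/p}\sum v_ir_{k_i}1_{D_n},\qquad\pi_nf=\eta_n^{-1/q}\sum_i\langle f,r_{k_i}1_{D_n}\rangle e_i .$$
On $D_n$ with normalized measure the $r_{k_i}$ are independent signs. So by (2) and disjointness of the $D_n$, $\iota=\sum\iota_n:\mathcal K\to L_p$ is bounded with a norm $\le B$ depending only on $p$. The functions $\eta_n^{-1/2}r_{k_i}1_{D_n}$ are orthonormal, so Bessel's and Hölder's inequalities give
$$\|\pi_nf\|_2\le\eta_n^{1/2-1/q}\|f1_{D_n}\|_2=\eta_n^{-(1/2-1/p)}\|f1_{D_n}\|_2\le\|f1_{D_n}\|_p . \tag{7}$$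
Hence $\pi=(\pi_n):L_p\to\mathcal K$ has norm $\le1$. Moreover $\pi\iota=\mathrm{id}_{\mathcal K}$: for equal indices because $\eta_n^{-1/q-1/p}\langle r_{k_j}1_{D_n},r_{k_i}1_{D_n}\rangle$ is $1$ if $i=j$ and $0$ otherwise, for different indices because the supports are disjoint.

Since $r_{k_i}1_{D_n}\in H_{n+2}$ and the $H_j$ are orthogonal, $\pi_n\Sigma h=\pi_nh_{n+2}$. By the first half of (7) and $\kappa_{n+2}\ge\varepsilon^{-1}4^{n+2}$,
$$\|\pi_n\Sigma h\|_2\le2^{n/2}\|h_{n+2}\|_2\le2^{n/2}\kappa_{n+2}^{-1}\|h_{n+2}\|_{W_{n+2}}\le\varepsilon2^{-n}\|h\|_{\mathcal W},$$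
so
$$\|\pi\Sigma h\|_{\mathcal K}\le\varepsilon\|h\|_{\mathcal W}. \tag{8}$$

**Step 5: the corrected operator is an isomorphism.** Let $U=\Sigma+\iota V:\mathcal W\to L_p$. Then $UAy=y$ for $y\in Y$, so $Y\subset U(\mathcal W)$. It remains to bound $U$ below. Let $h\in\mathcal W$, $f=Uh$, $v=Vh$. From $v=\pi\iota v=\pi f-\pi\Sigma h$ and (8),
$$\|v\|\le\|f\|+\varepsilon\|h\| .$$
Then $\Sigma h=f-\iota v$ gives $\|\Sigma h\|\le(1+B)\|f\|+B\varepsilon\|h\|$. Since $P_n\Sigma h=h_n$, (4) gives $(\sum\|h_n\|_p^p)^{1/p}\le B_p\|\Sigma h\|$. Since $(\kappa_nh_n)_n=v+\Theta\Sigma h$,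
$$\|h\|_{\mathcal W}\le\Big(\sum\|h_n\|_p^p\Big)^{1/p}+\|(\kappa_nh_n)\|_{\mathcal K}\le\|v\|+(B_p+5K_p)\|\Sigma h\|\le C_1\|f\|+C_1\varepsilon\|h\|_{\mathcal W},$$
with $C_1=1+(B_p+5K_p)(1+B)$. This constant depends only on $p$, not on $\varepsilon$ or $(m_n)$. So we may fix $\varepsilon=1/(2C_1)$ from the start, and obtain $\|h\|_{\mathcal W}\le2C_1\|Uh\|$. Thus $U$ is an isomorphism of $\mathcal W\cong\ell_p$ (Lemma 4) into $L_p$ whose range contains $Y$. Theorem B is proved. $\blacksquare$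

## 7. $1<p<2$: rows, columns, and stable variables

From now on $1<p<2$. We look for $X=(\sum X_m)_p\subset\ell_p$ with finite-dimensional $X_m$ and for an operator $T:X\to L_p$, and we try $Jx=x+\lambda Tx$ with $x$ and $Tx$ on disjoint parts of $[0,1]$.

Each single piece $J|_{X_m}$ factors with constants close to $1$, by Proposition 1. So the obstruction must come from putting all the pieces into the same copy of $\ell_p$. Also, if $T$ extended to an operator $\tilde T$ on the given $\ell_p\supset X$, then $Uz=z+\lambda\tilde Tz$ would be an isomorphism on $\ell_p$ and $J$ would factor. So $T$ must not extend.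

Define $u$ by
$$\frac1u=\frac12\Big(\frac1p+\frac12\Big),\qquad\text{so that }p<u<2\text{ and }\frac2u=\frac1p+\frac12 .$$
Let $\Delta_m=\{\pm1\}^{m\times m}$ with uniform probability and coordinates $\varepsilon_{ab}$. Let $F_m=L_p\big(([m]\sqcup[m]')\times\Delta_m\big)$, counting measure times probability; it is lattice isometric to a finite-dimensional $\ell_p^d$. Put
$$r_{ab}=1_{\{a\}}\otimes\varepsilon_{ab},\qquad c_{ab}=1_{\{b'\}}\otimes\varepsilon_{ab}\qquad(a,b\le m).$$

*Rows alone do not work.* Let $X^{\mathrm{row}}=(\sum_m\mathrm{span}\{r_{ab}:a,b\le m\})_p$. For signs on a probability space, the projection $Rf=\sum\langle f,\varepsilon_i\rangle\varepsilon_i$ is bounded on $L_p$ also for $p<2$: for $g\in L_q$, $|\langle Rf,g\rangle|=|\langle f,Rg\rangle|\le\|f\|_pb_q\|Rg\|_2\le b_q\|f\|_p\|g\|_q$. Applying this over each point $a$ with the signs $(\varepsilon_{ab})_b$, and $0$ over the points of $[m]'$, we see that $X^{\mathrm{row}}$ is complemented in $\ell_p$. By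 Section 2 every isomorphism from it into $L_p$ factors. Columns alone behave in the same way. So we take the diagonal:
$$x^{(m)}_{ab}=r_{ab}+c_{ab},\qquad X_m=\mathrm{span}\{x^{(m)}_{ab}\}_{a,b\le m}\subset F_m,\qquad X=\Big(\sum_mX_m\Big)_p\subset\Big(\sum_mF_m\Big)_p=\ell_p .$$
By (2),
$$\Big\|\sum\alpha_{ab}x_{ab}\Big\|\ge a_p\max(A,B),\quad A=\Big(\sum_a\Big(\sum_b|\alpha_{ab}|^2\Big)^{p/2}\Big)^{1/p},\quad B=\Big(\sum_b\Big(\sum_a|\alpha_{ab}|^2\Big)^{p/2}\Big)^{1/p}. \tag{9}$$
In particular the $x_{ab}$ are linearly independent.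

**Lemma 5.** $\|\alpha\|_{\ell_u}\le A^{1/2}B^{1/2}$.

Three cases by hand: if $\alpha$ is one row of $n$ ones, then $A=n^{1/2}$, $B=n^{1/p}$, $\|\alpha\|_u=n^{1/u}$; one column exchanges $A$ and $B$; for an $n\times n$ square of ones, $A=B=n^{1/p+1/2}$ and $\|\alpha\|_u=n^{2/u}=n^{1/p+1/2}$. Equality holds in all three. The first case also shows that $A$ alone does not dominate $\|\alpha\|_u$.

*Proof.* Put $B'=\big(\sum_a(\sum_b|\alpha_{ab}|^p)^{2/p}\big)^{1/2}$. By the triangle inequality in $\ell_{2/p}$ (index $a$),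
$$B'^p=\Big\|\sum_b|\alpha_{\cdot b}|^p\Big\|_{2/p}\le\sum_b\big\||\alpha_{\cdot b}|^p\big\|_{2/p}=B^p .$$
Hölder in $b$ gives $\|\alpha_{a\cdot}\|_u\le\|\alpha_{a\cdot}\|_2^{1/2}\|\alpha_{a\cdot}\|_p^{1/2}$. Since $\frac u{2p}+\frac u4=1$, Hölder in $a$ with exponents $\frac{2p}u,\frac4u$ gives
$$\sum_a\|\alpha_{a\cdot}\|_u^u\le\sum_a\|\alpha_{a\cdot}\|_2^{u/2}\|\alpha_{a\cdot}\|_p^{u/2}\le A^{u/2}B'^{u/2}\le A^{u/2}B^{u/2}. \qquad\square$$

Recall stable variables. For $0<u<2$ a symmetric (if $\mathbb K=\mathbb C$: rotation-invariant) $u$-stable variable $\theta$ is given by $\mathbb Ee^{i\,\mathrm{Re}(\bar z\theta)}=e^{-|z|^u}$, $z\in\mathbb K$; for $u=1$ and $\mathbb K=\mathbb R$ this is the Cauchy distribution. Multiplying characteristic functions, $\sum\alpha_j\theta_j$ is distributed as $\|\alpha\|_u\theta$ for i.i.d. copies $\theta_j$. Moreover $\mathbb E|\theta|^p<\infty$ for $p<u$.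

Let $D=[0,\frac12]$, $\Omega=[\frac12,1]$, so $L_p=L_p(D)\oplus_pL_p(\Omega)$. Embed $(\sum F_m)_p$ lattice-isometrically in $L_p(D)$ by disjoint step functions and regard $F_m$ as a subset of $L_p(D)$. On $\Omega$ (with normalized measure) let $\theta^{(m)}_{ab}$ ($m\in\mathbb N$, $a,b\le m$) be i.i.d. $u$-stable as above. In $L_p(\Omega)$ with Lebesgue measure, $\|\sum\alpha\theta\|_p=\kappa\|\alpha\|_u$ with $0<\kappa<\infty$. Define $Tx^{(m)}_{ab}=\theta^{(m)}_{ab}$. For finitely many $\xi_m=\sum\alpha^m_{ab}x^{(m)}_{ab}\in X_m$, $p<u$, Lemma 5 and (9) give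
$$\Big\|\sum_mT\xi_m\Big\|=\kappa\Big(\sum_m\|\alpha^m\|_u^u\Big)^{1/u}\le\kappa\Big(\sum_m\|\alpha^m\|_u^p\Big)^{1/p}\le C\Big(\sum_m\|\xi_m\|^p\Big)^{1/p}.$$
So $T:X\to L_p(\Omega)$ is bounded. For $\lambda>0$ put
$$Jx=x+\lambda Tx\in L_p(D)\oplus_pL_p(\Omega),\qquad\|x\|\le\|Jx\|\le(1+\lambda^pC^p)^{1/p}\|x\| .$$
**Claim.** For no $\lambda>0$ is $J=US$ with $S:X\to\ell_p$ an operator and $U$ an isomorphism from $\ell_p$ into $L_p$. Choosing $\lambda$ small, this proves Theorem A.

The difficulty is that $S$ and $U$ are arbitrary. Three observations replace the missing information. First, $S$ must push $X_m$ far out in $\ell_p$ as $m\to\infty$. Far out, $U$ cannot send vectors close to bounded functions on $\Omega$, because $n$ disjoint unit vectors of $\ell_p$ have sums of norm $n^{1/p}$, while bounded functions with random signs only reach $n^{1/2}$. So one can delete from $U$ its part spread over $\Omega$ and still have a map bounded below. Second, everything can be averaged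 over row and column permutations, and in the limit $m\to\infty$ an infinite symmetry group acts. Invariance then forces the image of $x_{11}$ to split into a "row" part, a "column" part, and a part carried by invariant functions. Third, $\theta$ grows on $n\times n$ squares like $n^{2/u}=n^{1/p+1/2}$, as fast as $r$ and $c$. But an invariantly carried vector which grows along rows, or along columns, no faster than $n^{1/2}$ must grow strictly slower on squares. The stable vector $\theta$ would have to be a sum of such vectors, and it cannot be.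

## 8. Lattices on which row and column permutations act

*Lattice facts.* In $L_p(\mu)$, $\mu$ any measure, write $x\perp y$ if $|x|\wedge|y|=0$, and $A^d=\{x:x\perp y\ \forall y\in A\}$. A band is a set $B=B^{dd}$; the band generated by $A$ is $A^{dd}$. (For $\sigma$-finite $\mu$ a band is the set of all functions that vanish off a fixed set.) Bands are closed subspaces, hence weakly closed, and $L_p(\mu)=B\oplus B^d$; band projections commute and satisfy $|P_Bx|=P_B|x|\le|x|$. For pairwise disjoint $x_i$, $\|\sum x_i\|^p=\sum\|x_i\|^p$. We also need the following fact. *If $C$ is an upward directed cone of positive elements and $0\le x\in C^{dd}$, then $x\wedge z\to x$ in norm along $z\in C$.* The increasing net $x\wedge z$ is norm Cauchy, because $\|y-y'\|^p\le\|y\|^p-\|y'\|^p$ for $0\le y'\le y$, and its norms are bounded; let $t$ be its limit, which is also its supremum. For $z\in C$, $x\wedge nz$ increases to the component of $x$ in the band of $z$, so $x-t\perp z$. Hence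 $x-t\in C^d\cap C^{dd}=\{0\}$.

**Definition.** Let $S_\infty$ be the group of finitary permutations of $\mathbb N$ and $G=S_\infty\times S_\infty$, acting on $\mathbb N\times\mathbb N$. A *$G$-lattice* is a space $\mathcal L=L_p(\mu)$ on which $G$ acts by linear lattice isometries, so $|hx|=h|x|$. Put
$$G_{a\bullet}=\{(\sigma,\tau):\sigma(a)=a\},\qquad G_{\bullet b}=\{(\sigma,\tau):\tau(b)=b\},\qquad G_{ab}=G_{a\bullet}\cap G_{\bullet b},$$
and let $\mathcal L^G,\mathcal L^{a\bullet},\mathcal L^{\bullet b},\mathcal L^{ab}$ be the closed sublattices of vectors fixed by $G,G_{a\bullet},G_{\bullet b},G_{ab}$. For $x\in\mathcal L^{11}$ put $x_{ab}=hx$ for any $h$ with $h(1,1)=(a,b)$. This is well defined because two such $h$ differ by an element of $G_{11}$ on the right, and $kx_{ab}=x_{k(a,b)}$. Let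
$$N_{kn}(x)=\Big\|\Big(\sum_{a\le k,\,b\le n}|x_{ab}|^2\Big)^{1/2}\Big\| .$$

$N_{kn}$ is a seminorm on $\mathcal L^{11}$, monotone in $|x|$. Elements of $G$ commute with $(x_i)\mapsto(\sum|x_i|^2)^{1/2}$, since the latter is the supremum of $\sum t_i|x_i|$ over real $t$ with $\sum t_i^2\le1$. (A countable dense set of $t$ suffices, and the maxima over its first $j$ elements converge in norm.)

*Examples.* (a) $\mathcal L=\ell_p(\mathbb N)$, $he_a=e_{\sigma(a)}$. A vector in $\ell_p$ that is constant on an infinite set vanishes there, so $\mathcal L^G=\{0\}$, $\mathcal L^{a\bullet}=\mathbb Ke_a$, $\mathcal L^{\bullet b}=\{0\}$. For $x=e_1$, $x_{ab}=e_a$ and $N_{kn}(x)=k^{1/p}n^{1/2}$. (b) $\mathcal L=\ell_p(\mathbb N\times\mathbb N)$, $he_{ab}=e_{h(a,b)}$. Now $\mathcal L^G,\mathcal L^{a\bullet},\mathcal L^{\bullet b}$ are all $\{0\}$, and $N_{kn}(e_{11})=(kn)^{1/p}$. (c) $\mathcal L=L_p$ of a product probability space with i.i.d. coordinates $\xi_{ab}$, permuted by $G$. Here $1\in\mathcal L^G$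 generates everything, and $N_{kn}(1)=(kn)^{1/2}$.

By (3), for a bounded linear $G$-equivariant $\Psi:\mathcal L\to\mathcal M$ between $G$-lattices and $x\in\mathcal L^{11}$ we have $\Psi x\in\mathcal M^{11}$, $(\Psi x)_{ab}=\Psi(x_{ab})$, and
$$N_{kn}(\Psi x)\le\|\Psi\|N_{kn}(x);\qquad N_{kn}(\Psi x)\ge\delta N_{kn}(x)\ \text{ if }\|\Psi z\|\ge\delta\|z\|\ \forall z. \tag{10}$$
For $h\in G$ and $x,y\ge0$,
$$\langle hx,(hy)^{p-1}\rangle=\langle x,y^{p-1}\rangle, \tag{11}$$
because $p\langle x,y^{p-1}\rangle$ is the (right) derivative of $\|y+tx\|^p$ at $t=0$, which $h$ preserves. For $x,y\ge0$ this pairing is $0$ if and only if $x\perp y$.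

**Definition.** $B^g$ is the band generated by $\mathcal L^G$. $B^R_a$ is the intersection of the band generated by $\mathcal L^{a\bullet}$ with $(B^g)^d$. $B^C_b$ is the same with $\mathcal L^{\bullet b}$.

In example (a), $B^g=\{0\}$, $B^R_a=\mathbb Ke_a$, $B^C_b=\{0\}$; in (b) all are $\{0\}$; in (c) $B^g=\mathcal L$. Since $\mathcal L^G\subset\mathcal L^{a\bullet}$, the band generated by $\mathcal L^{a\bullet}$ is $B^g\oplus B^R_a$. For $h=(\sigma,\tau)$, $hG_{a\bullet}h^{-1}=G_{\sigma(a)\bullet}$, so $h\mathcal L^{a\bullet}=\mathcal L^{\sigma(a)\bullet}$, and likewise $h\mathcal L^{\bullet b}=\mathcal L^{\bullet\tau(b)}$. Hence elements of $G$ preserve $B^g$, map $B^R_a$ to $B^R_{\sigma(a)}$ and $B^C_b$ to $B^C_{\tau(b)}$, and commute with the projections onto $B^g$ and $(B^g)^d$.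

**Lemma 6.** (i) The bands $B^R_a$ ($a\in\mathbb N$) are pairwise disjoint; likewise the $B^C_b$. (ii) If $x\in\mathcal L^{11}$, then $x\perp B^R_a$ for $a\ne1$ and $x\perp B^C_b$ for $b\ne1$. (iii) If $q\in\mathcal L^{11}$ is disjoint from $B^g,B^R_1,B^C_1$, then the $q_{ab}$ are pairwise disjoint.

*Proof.* (i) **Step 1: generators.** Let $Q$ be the projection onto $(B^g)^d$ and $A=(\mathcal L^{a\bullet})_+$. We claim that $B^R_a\subset(QA)^{dd}$. Let $t\perp QA$ and $x\in B^R_a$. Then $Qt\perp QA$ and $Qt\perp B^g$, so $Qt\perp A$ and therefore $Qt\perp x$. Also $(I-Q)t\in B^g$ is disjoint from $x$. So $t\perp x$. Moreover $QA\subset\mathcal L^{a\bullet}$ because $Q$ commutes with $G$. So it suffices to show the following: if $y,y'\in(\mathcal L^{1\bullet})_+\cap(B^g)^d$ and $y_a=hy$ for $h=(\sigma,\tau)$ with $\sigma(1)=a$ (similarly $y'_{a'}$), then $y'_{a'}\perp y_a$ for $a'\ne a$.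

**Step 2: disjointness by a weak limit.** Fix $a$. By (11) and row transpositions that fix $a$, the number $\langle y'_{a'},y_a^{p-1}\rangle$ is the same for all $a'\ne a$. Let $z$ be a weak cluster point of $(y'_{a'})$ as $a'\to\infty$; it exists since $\mathcal L$ is reflexive. Each $h\in G$ fixes $y'_{a'}$ for large $a'$, so $z\in\mathcal L^G\subset B^g$. Also $z\in(B^g)^d$, so $z=0$. Hence the constant is $0$, and $y'_{a'}\perp y_a$. Columns are the same.

(ii) Let $x^{(a)}$ be the component of $x$ in $B^R_a$. For $a,a'\ne1$ the row transposition of $a,a'$ lies in $G_{11}$, so it fixes $x$ and maps $x^{(a)}$ to $x^{(a')}$; thus $\|x^{(a)}\|=\|x^{(a')}\|$. Since $\sum_a\|x^{(a)}\|^p\le\|x\|^p$ by (i), $x^{(a)}=0$ for $a\ne1$. Same for columns.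

(iii) Replacing $q$ by $|q|$, let $q\ge0$. By (ii), $q$ is disjoint from $B^g$, all $B^R_{a'}$ and all $B^C_{b'}$; as $G$ permutes these bands, so is every $q_{ab}$. For fixed $a$, let $z$ be a weak cluster point of $q_{ab'}$ as $b'\to\infty$. Each $h=(\sigma,\tau)\in G_{a\bullet}$ fixes $q_{ab'}$ for large $b'$, so $z\in\mathcal L^{a\bullet}\subset B^g\oplus B^R_a$, while $z\perp B^g\oplus B^R_a$; hence $z=0$. So $q_{ab'}\to0$ weakly as $b'\to\infty$, and similarly $q_{a'b}\to0$ as $a'\to\infty$. Now compare $q_{ab}$ with $q_{a'b'}$, using (11) with elements of $G_{ab}$. If $a'=a$: $\langle q_{ab'},q_{ab}^{p-1}\rangle$ is constant in $b'\ne b$ and tends to $0$, so it is $0$. Same for $b'=b$. If $a'\ne a$ and $b'\ne b$: $\langle q_{a'b'},q_{ab}^{p-1}\rangle$ is constant over all such $(a',b')$; fix $a'$ and let $b'\to\infty$. $\square$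

For $x\in\mathcal L^{11}$ write $x=x^g+x^R+x^C+x^0$, the components of $x$ in, respectively,
$$B^g;\quad B^R_1\cap(B^C_1)^d;\quad B^C_1\cap(B^R_1)^d;\quad(B^R_1\cap B^C_1)\oplus\big((B^g)^d\cap(B^R_1)^d\cap(B^C_1)^d\big).$$
These bands are $G_{11}$-invariant, so all components lie in $\mathcal L^{11}$. We have $x^R_{ab}\in B^R_a$ and $x^C_{ab}\in B^C_b$. The $x^0_{ab}$ are pairwise disjoint: the parts in $B^R_a\cap B^C_b$ by Lemma 6(i), since two different pairs differ in the row or in the column; the parts from the last summand by (iii); and by (ii) (translated by $G$) the latter are disjoint from all $B^R_{a'}$. For pairwise disjoint terms the square function is just the sum of moduli. Therefore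
$$N_{kn}(x^0)=(kn)^{1/p}\|x^0\|,\qquad N_{kn}(x^R)=k^{1/p}N_{1n}(x^R),\qquad N_{kn}(x^C)=n^{1/p}N_{k1}(x^C). \tag{12}$$

**Lemma 7.** If $\Psi:\mathcal L\to\mathcal M$ is bounded and equivariant and $x\in\mathcal L^{11}\cap B^g(\mathcal L)$, then $\Psi x\in B^g(\mathcal M)$.

*Proof.* Splitting into real and imaginary, positive and negative parts, let $x\ge0$. By the approximation fact with $C=(\mathcal L^G)_+$, $x$ is the norm limit of elements $x\wedge z\in\mathcal L^{11}$, $z\in(\mathcal L^G)_+$. As $B^g(\mathcal M)$ is closed, we may assume $0\le x\le z\in\mathcal L^G$. With $y=\Psi x$, (10) and monotonicity give $N_{kn}(y)\le\|\Psi\|N_{kn}(z)=C(kn)^{1/2}$, where $C=\|\Psi\|\|z\|$. By (12) and monotonicity,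
$$(kn)^{1/p}\|y^0\|\le C(kn)^{1/2},\quad k^{1/p}\|y^R\|=N_{k1}(y^R)\le Ck^{1/2},\quad n^{1/p}\|y^C\|=N_{1n}(y^C)\le Cn^{1/2}.$$
As $p<2$, letting $k,n\to\infty$ gives $y^0=y^R=y^C=0$. $\square$

## 9. A growth gap on squares for vectors in $B^g$

**Definition.** Call $y\in\mathcal L^{11}$ *row-bounded* if $\sup_nn^{-1/2}N_{1n}(y)<\infty$, and *column-bounded* if $\sup_kk^{-1/2}N_{k1}(y)<\infty$.

In example (a), $N_{1n}(e_1)=n^{1/2}$ and $N_{k1}(e_1)=k^{1/p}$, so $e_1$ is row-bounded but not column-bounded; in (b), $e_{11}$ is neither. By (10) these properties are preserved by equivariant operators, and by monotonicity they pass to the components $y^g,y^R,y^C,y^0$.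

**Lemma 8.** If $y\in\mathcal L^{11}\cap B^g$ is row-bounded or column-bounded, then $N_{nn}(y)=o(n^{1/p+1/2})$.

Membership in $B^g$ matters: in example (a), $e_1$ is row-bounded and $N_{nn}(e_1)=n^{1/p+1/2}$.

*Proof.* Let $y\ne0$ be row-bounded, $s_n=(n^{-1}\sum_{b\le n}|y_{1b}|^2)^{1/2}$, and $\|s_n\|\le M$ for all $n$.

**Step 1: change of density, to turn invariance into exchangeability.** By the approximation fact, $|y|=\lim_k|y|\wedge z_k$ for some $z_k\in(\mathcal L^G)_+$. With a normalized convergent series $z_0=\sum t_kz_k$, $t_k>0$, we get $z_0\in(\mathcal L^G)_+$, $\|z_0\|=1$, and $y$ lies in the band of $z_0$. This band is $G$-invariant, and on it $x\mapsto x/z_0$ is a lattice isometry onto $L_p(\nu)$, where $d\nu=z_0^p\,d\mu$ is a probability. So $G$ acts on $L_p(\nu)$ by lattice isometries fixing $1$. These map indicators (the $e$ with $e\wedge(1-e)=0$) to indicators of the same measure. For real $f$ and real $t$, $h1_{\{f>t\}}=1_{\{hf>t\}}$, as $1_{\{f>t\}}=\lim_k\big(k(f-t)^+\wedge1\big)$.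 Applying $h$ to $1_{\{f_1>t_1\}}\wedge\dots\wedge1_{\{f_j>t_j\}}$ shows that $(hf_1,\dots,hf_j)$ and $(f_1,\dots,f_j)$ have the same joint distribution. Put $f_b=|y_{1b}|/z_0$. Column permutations permute the $f_b$, so $(f_b)_{b\in\mathbb N}$ is an exchangeable sequence of finite real variables.

**Step 2: uniform integrability, to dominate $s_n$ by a multiple of $z_0$ up to a small error.** By de Finetti's theorem $(f_b)$ is conditionally i.i.d. given a $\sigma$-field $\mathcal T$. (Only the joint law of $(f_b)$ matters, so one may work on $\mathbb R^{\mathbb N}$.) Put $v=\mathbb E[f_1^2|\mathcal T]\in[0,\infty]$ and $\tilde s_n=s_n/z_0=(n^{-1}\sum_{b\le n}f_b^2)^{1/2}$. The strong law, applied conditionally to $f_b^2\wedge k$, gives $\liminf_n\tilde s_n^2\ge\mathbb E[f_1^2\wedge k|\mathcal T]$ a.s.; letting $k\to\infty$, $\liminf_n\tilde s_n^2\ge v$ a.s. By Fatou $\mathbb Ev^{p/2}\le\liminf\mathbb E\tilde s_n^p\le M^p$, so $v<\infty$ a.s. By conditional Jensen ($p/2<1$), $\mathbb E[\tilde s_n^p|\mathcal T]\le v^{p/2}$.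 For $K,\Lambda>0$, split according to $v>\Lambda$ or $v\le\Lambda$, and use $\tilde s_n^p\le K^{p-2}\tilde s_n^2$ where $\tilde s_n>K$:
$$\|(s_n-Kz_0)^+\|^p\le\mathbb E[\tilde s_n^p1_{\tilde s_n>K}]\le\mathbb E[v^{p/2}1_{v>\Lambda}]+K^{p-2}\,\mathbb E[\tilde s_n^21_{v\le\Lambda}]\le\mathbb E[v^{p/2}1_{v>\Lambda}]+K^{p-2}\Lambda .$$
Letting $K\to\infty$, then $\Lambda\to\infty$, we get $\sup_n\|(s_n-Kz_0)^+\|\to0$ as $K\to\infty$.

**Step 3: adding the rows.** Let $s_n^{(a)}=(n^{-1}\sum_{b\le n}|y_{ab}|^2)^{1/2}$, a translate of $s_n$. Since $z_0$ is fixed by $G$, $(s_n^{(a)}-Kz_0)^+$ is a translate of $(s_n-Kz_0)^+$. From $s_n^{(a)}\le Kz_0+(s_n^{(a)}-Kz_0)^+$ and $\|(\sum_au_a^2)^{1/2}\|\le(\sum\|u_a\|^p)^{1/p}$,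
$$N_{nn}(y)=n^{1/2}\Big\|\Big(\sum_{a\le n}(s_n^{(a)})^2\Big)^{1/2}\Big\|\le nK+n^{1/2+1/p}\|(s_n-Kz_0)^+\| .$$
Since $1<\frac12+\frac1p$, divide by $n^{1/2+1/p}$, let $n\to\infty$, then $K\to\infty$. The column case is symmetric. $\square$

## 10. From a factorization to a symmetric limit

Suppose $J=US$ with $\|Uz\|\ge c_0\|z\|$, $c_0>0$. Let $(f_i)$ be the unit vector basis of $\ell_p$ and $P_N$ its partial sum projections (no relation to the $P_n$ of Section 4).

**Lemma 9.** Let $\delta_0=c_0/4$. For every $M>0$ there is $N(M)$ such that for $N\ge N(M)$, $z\in[f_i]_{i>N}$ and $g\in L_\infty(\Omega)$ (extended by $0$) with $|g|\le M\|z\|$: $\|Uz-g\|\ge\delta_0\|z\|$.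

*Proof.* Otherwise, for some $M>0$ and infinitely many $N$ there are a unit vector $z\in[f_i]_{i>N}$ and $g$ with $|g|\le M1_\Omega$, $\|Uz-g\|<\delta_0$. Replacing $z$ by a long finite truncation, normalized, changes $Uz$ by less than $\delta_0$ in norm. Choosing $N$ successively beyond the previous supports, we get disjointly supported unit vectors $z_1,z_2,\dots$ with $Uz_k=g_k+e_k$, $|g_k|\le M1_\Omega$, $\|e_k\|\le2\delta_0$. Averaging over signs and using $p<2$,
$$\Big(\mathbb E\Big\|\sum_{k\le n}\pm g_k\Big\|^p\Big)^{1/p}\le\Big\|\Big(\sum_{k\le n}|g_k|^2\Big)^{1/2}\Big\|_p\le Mn^{1/2},\qquad\Big(\mathbb E\Big\|\sum_{k\le n}\pm e_k\Big\|^p\Big)^{1/p}\le\Big(\sum_{k\le n}\|e_k\|^p\Big)^{1/p}\le2\delta_0n^{1/p}.$$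
Since $\|\sum_{k\le n}\pm z_k\|=n^{1/p}$, we get $c_0n^{1/p}\le Mn^{1/2}+\frac{c_0}2n^{1/p}$ for all $n$, which is impossible as $p<2$. $\square$

**Step 1: $S$ pushes $X_m$ into far blocks.** For fixed $N$, $\|P_NS|_{X_m}\|\to0$ as $m\to\infty$, because unit vectors from distinct $X_m$'s form a weakly null sequence ($p>1$) and $P_NS$ has finite rank. So there are $m_1<m_2<\cdots$ with $\|P_jS|_{X_m}\|\le1/j$ for $m\ge m_j$; put $N_m=j$ for $m_j\le m<m_{j+1}$ and $N_m=0$ for $m<m_1$. Then $N_m\to\infty$ and $\|P_{N_m}S|_{X_m}\|\to0$. As $\dim X_m<\infty$, there are $N'_m>N_m$ with $\|(I-P_{N'_m})S|_{X_m}\|\to0$. Let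
$$Z_m=[f_i]_{N_m<i\le N'_m},\qquad\omega^{(m)}_{ab}=(P_{N'_m}-P_{N_m})Sx^{(m)}_{ab}\in Z_m .$$

**Step 2: symmetrize and pass to the limit.** Let $G_m=S_m\times S_m\subset G$ with uniform probability, and let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$. Recall that the ultraproduct $\prod_{\mathcal U}E_m$ of Banach spaces is the space of bounded sequences $(x_m)$, $x_m\in E_m$, modulo those with $\lim_{\mathcal U}\|x_m\|=0$, with norm $\lim_{\mathcal U}\|x_m\|$. (If all $E_m=\mathbb K$, it is $\mathbb K$, via $(x_m)\mapsto\lim_{\mathcal U}x_m$.) Put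
$$\mathcal L_0=\prod_{\mathcal U}L_p(G_m;Z_m),\qquad\mathcal L_1=\prod_{\mathcal U}L_p(G_m;L_p[0,1])$$
with coordinatewise lattice operations; $Z_m$ is a finite-dimensional $\ell_p$ space. If positive elements $(x_m)_{\mathcal U},(y_m)_{\mathcal U}$ are disjoint, then $\lim_{\mathcal U}\|x_m\wedge y_m\|=0$, and replacing $x_m,y_m$ by $x_m-x_m\wedge y_m$, $y_m-x_m\wedge y_m$ gives disjoint representatives, so $\|x+y\|^p=\|x\|^p+\|y\|^p$. Thus these are abstract $L_p$-spaces, hence lattice isometric to $L_p(\mu)$ spaces (Kakutani–Bohnenblust–Nakano; Dacunha-Castelle–Krivine). For $h\in G$ and $m$ so large that $h\in G_m$ put $(h\varphi)(g)=\varphi(gh)$. Then $h_1(h_2\varphi)=(h_1h_2)\varphi$, and $\mathcal L_0,\mathcal L_1$ become $G$-lattices. Applying $U$ pointwise gives an equivariant $\tilde U:\mathcal L_0\to\mathcal L_1$ with $\|\tilde U\|\le\|U\|$. Let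
$$\omega_{ab}=\big(g\mapsto\omega^{(m)}_{g(a,b)}\big)_{\mathcal U},\qquad\tilde r_{ab}=\big(g\mapsto r_{g(a,b)}\big)_{\mathcal U},$$
and similarly $\tilde c_{ab},\tilde\theta_{ab}$. Then $h\omega_{ab}=\omega_{h(a,b)}$, and likewise for the others. So $\omega:=\omega_{11}\in\mathcal L_0^{11}$ and $r:=\tilde r_{11}$, $c:=\tilde c_{11}$, $\theta:=\tilde\theta_{11}\in\mathcal L_1^{11}$, with translates as indicated. For every $g\in G_m$, $U\omega^{(m)}_{g(1,1)}$ differs from $Jx^{(m)}_{g(1,1)}=r_{g(1,1)}+c_{g(1,1)}+\lambda\theta^{(m)}_{g(1,1)}$ by at most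
$$\|U\|\big(\|P_{N_m}S|_{X_m}\|+\|(I-P_{N'_m})S|_{X_m}\|\big)2^{1/p}\to0,$$
since $\|x_{ab}\|=2^{1/p}$. Hence
$$\tilde U\omega=r+c+\lambda\theta .$$

**Step 3: separate the part of $\tilde U$ spread over $\Omega$.** Let $\mathbb 1\in\mathcal L_1$ be the class of the constant functions $g\mapsto1_\Omega$, a $G$-fixed vector. Let $P_e$ be the band projection onto the band generated by $\mathbb 1$. This band lies in $B^g(\mathcal L_1)$, and $P_e$ is equivariant. Put
$$\Phi=(I-P_e)\tilde U,\qquad T'=P_e\tilde U .$$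
Here $r,c\perp\mathbb 1$, since they live over $D$. Also $\|(|\theta|-K\mathbb 1)^+\|=\|(|\theta^{(1)}_{11}|-K1_\Omega)^+\|_p\to0$ as $K\to\infty$, because all $\theta^{(m)}_{ab}$ have the same distribution; so $P_e\theta=\theta$. Hence
$$\Phi\omega=w:=r+c,\qquad T'\omega=\lambda\theta. \tag{13}$$

**Lemma 10.** $\|\Phi z\|\ge\delta_1\|z\|$ for $z\in\mathcal L_0$, where $\delta_1=\delta_0(1-2^{-p})^{1/p}>0$.

*Proof.* Let $\|z\|=1$, $z=(z_m)_{\mathcal U}$ with $\|z_m\|=1$, and let $v=P_e\tilde Uz=(v_m)_{\mathcal U}$. For $K>0$ put $v_{K,m}=v_m1_\Omega\min(1,K/|v_m|)$ pointwise (with value $0$ where $v_m=0$) and $v_K=(v_{K,m})_{\mathcal U}$. Then $|v_{K,m}|\le K1_\Omega$, and $|v_m-v_{K,m}|=(|v_m|-K1_\Omega)^+$ pointwise, both on $\Omega$ and off $\Omega$. Since $v$ is in the band of $\mathbb 1$, $\|v-v_K\|=\|(|v|-K\mathbb 1)^+\|\to0$ as $K\to\infty$, by the approximation fact of Section 8.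

Let $H_m=\{g\in G_m:\|z_m(g)\|\ge\frac12\}$. On $H_m$ we have $|v_{K,m}(g)|\le K1_\Omega\le2K\|z_m(g)\|$ and $z_m(g)\in[f_i]_{i>N_m}$. So if $N_m\ge N(2K)$, which holds for all large $m$, Lemma 9 gives $\|Uz_m(g)-v_{K,m}(g)\|\ge\delta_0\|z_m(g)\|$ on $H_m$. Off $H_m$ the integral of $\|z_m(g)\|^p$ is at most $2^{-p}$, so $\int_{H_m}\|z_m\|^p\ge1-2^{-p}$ and $\|\tilde Uz-v_K\|\ge\delta_1$. Let $K\to\infty$: $\|\Phi z\|=\|\tilde Uz-v\|\ge\delta_1$. $\square$

## 11. Comparing growth on $n\times n$ squares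

For $g=(\sigma,\tau)$, $|r_{g(a,b)}|=1_{\{\sigma(a)\}}\otimes1$. So $|\tilde r_{ab}|=\rho_a$ does not depend on $b$, $\|\rho_a\|=1$, and the $\rho_a$ are pairwise disjoint. Similarly $|\tilde c_{ab}|=\chi_b$ with $\|\chi_b\|=1$, the $\chi_b$ pairwise disjoint, and $\rho_a\perp\chi_b$. So $r$ is row-bounded ($N_{1n}(r)=n^{1/2}$) and $c$ is column-bounded. The square function of $(w_{ab})_{a\le k,b\le n}$ is $n^{1/2}\sum_{a\le k}\rho_a+k^{1/2}\sum_{b\le n}\chi_b$, so $N_{kn}(w)^p=kn^{p/2}+nk^{p/2}$. By (10), (13) and Lemma 10,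
$$N_{kn}(\omega)\le\delta_1^{-1}(kn^{p/2}+nk^{p/2})^{1/p}. \tag{14}$$

**Step 1: $\omega$ has no part with disjoint translates.** By (12), monotonicity and (14) with $k=n$, $n^{2/p}\|\omega^0\|\le2^{1/p}\delta_1^{-1}n^{1/p+1/2}$. Since $\frac2p>\frac1p+\frac12$, $\omega^0=0$. So $\omega=\omega^g+\omega^R+\omega^C$.

**Step 2: $\omega^R$ is row-bounded and $\omega^C$ is column-bounded.** By (12) and (14),
$$k^{1/p}N_{1n}(\omega^R)=N_{kn}(\omega^R)\le\delta_1^{-1}(kn^{p/2}+nk^{p/2})^{1/p}.$$
Divide by $k^{1/p}$ and let $k\to\infty$; since $p<2$, $N_{1n}(\omega^R)\le\delta_1^{-1}n^{1/2}$. Similarly, dividing by $n^{1/p}$ and letting $n\to\infty$, $N_{k1}(\omega^C)\le\delta_1^{-1}k^{1/2}$.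

**Step 3: $\omega^g$ grows slowly on squares.** By Lemma 7, $\Phi\omega^g\in B^g$. Projecting $\Phi\omega^g=w-\Phi\omega^R-\Phi\omega^C$ onto $B^g$,
$$\Phi\omega^g=r^g+c^g-(\Phi\omega^R)^g-(\Phi\omega^C)^g .$$
Each term on the right is in $\mathcal L_1^{11}\cap B^g$ and is row- or column-bounded: the properties hold for $r,c$ and, by Step 2, for $\omega^R,\omega^C$; they are preserved by $\Phi$ and by taking components. By Lemma 8, $N_{nn}(\Phi\omega^g)=o(n^{1/p+1/2})$, so by Lemma 10 and (10), $N_{nn}(\omega^g)=o(n^{1/p+1/2})$.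

**Step 4: hence $\theta$ grows slowly on squares.** By (13), $\lambda\theta=T'\omega^R+T'\omega^C+T'\omega^g$. The range of $T'$ is in $B^g$; $T'\omega^R$ is row-bounded and $T'\omega^C$ is column-bounded, so Lemma 8 applies to both. Finally $N_{nn}(T'\omega^g)\le\|U\|N_{nn}(\omega^g)$. Since $\lambda>0$,
$$N_{nn}(\theta)=o(n^{1/p+1/2}). \tag{15}$$

**Step 5: but $\theta$ grows fast.** For scalars $(\alpha_{ab})_{a,b\le n}$ and every $m\ge n$, $g\in G_m$, the variables $\theta^{(m)}_{g(a,b)}$ are i.i.d. stable, so $\|\sum\alpha_{ab}\theta^{(m)}_{g(a,b)}\|_p=\kappa\|\alpha\|_u$. Hence $\|\sum\alpha_{ab}\tilde\theta_{ab}\|=\kappa\|\alpha\|_u$ in $\mathcal L_1$. By (3), with i.i.d. Gaussians $g_{ab}$, and Jensen's inequality (for the power $p$ and for the norm of $\ell_u$),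
$$\gamma_pN_{nn}(\theta)=\kappa\big(\mathbb E\|(g_{ab})_{a,b\le n}\|_u^p\big)^{1/p}\ge\kappa\,\big\|(\mathbb E|g_{ab}|)_{a,b\le n}\big\|_u=\kappa\,\mathbb E|g_{11}|\,n^{2/u},$$
and $n^{2/u}=n^{1/p+1/2}$ by the choice of $u$. This contradicts (15). So $J$ does not factor for any $\lambda>0$, and Theorem A is proved. $\blacksquare$
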